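# Surface germs in $\mathbb R^3$ that no smooth family of isometric immersions can bend

## 1. "Every small piece of surface bends", tested on planes and surfaces of revolution

Take a small piece of a surface in space, made of a material that does not stretch. Can it be bent? The first guess is: always. A map to $\mathbb R^3$ has three coordinate functions, being isometric is three equations, the piece may be as small as we like, and no boundary condition is imposed. So one expects room to move. Let us make the question precise and test this guess.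

Let $X\subset\mathbb R^3$ be a $C^r$ surface, $r\in\{2,3,\dots,\infty\}$ or $r=an$ (real analytic), with induced metric $g$, and let $x_0\in X$.

**Definition (deformation of the germ).** A $C^r$-deformation of the germ of $X$ at $x_0$ is an open neighborhood $U\subset X$ of $x_0$, the same for all $t$, and maps $f_t:U\to\mathbb R^3$, $t\in[0,1]$, such that (i) each $f_t$ is a $C^r$ isometric immersion of $(U,g)$; (ii) $f_0$ is the inclusion; (iii) $t\mapsto f_t$ is continuous in the $C^r$ topology, which for $r=\infty$ or $an$ means continuity in $C^k$ for every finite $k$, uniformly on compact subsets of $U$.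

**Definition (trivial, bending, rigid).** The deformation is trivial if there are a neighborhood $V\subset U$ of $x_0$ and Euclidean isometries $A_t$ with $f_t|_V=A_t\circ f_0|_V$ for all $t$. Otherwise it is a bending of the germ. $X$ is locally $C^r$-rigid at $x_0$ if its germ there admits no $C^r$ bending.

Note that $V$ must serve all $t$ at once, and that a family which is rigid near $x_0$ and changes only farther out is not a bending.

The question, posed in "Geometric, Algebraic, And Analytic Descendants Of Nash Isometric Embedding Theorems", is whether a locally $C^\infty$-rigid surface exists. The background given there is the Hopf–Schilt–Efimov local rigidity theorem: the space of germs of analytic surfaces at a point contains a finite-codimensional subspace of $C^{an}$-rigid ones. Our guess says that in the $C^\infty$ class there are none.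

**Test 1: the plane.** Put $f_t(x_1,x_2)=\big(\tfrac{\sin tx_1}{t},\,x_2,\,\tfrac{1-\cos tx_1}{t}\big)$, $f_0(x_1,x_2)=(x_1,x_2,0)$. Here $\partial_1f_t=(\cos tx_1,0,\sin tx_1)$ and $\partial_2f_t=(0,1,0)$ are orthonormal, the family is analytic in $(t,x)$, and for $t>0$ the image is a piece of a cylinder of radius $1/t$. The plane bends.

**Test 2: surfaces of revolution away from the axis.** Let the profile $(r(\sigma),z(\sigma))$ be parametrized by arclength, $r>0$, so that $g=d\sigma^2+r^2d\theta^2$. For $c$ near $1$ try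
$$f_c=\big(cr\cos\tfrac\theta c,\;cr\sin\tfrac\theta c,\;z_c\big),\qquad z_c'=\sqrt{1-c^2r'^2}.\tag{1}$$
The induced metric is $(c^2r'^2+z_c'^2)\,d\sigma^2+c^2r^2c^{-2}\,d\theta^2=g$. If $|r'|<1$ and $z'>0$ (and the constant of integration in $z_c$ is chosen suitably), everything depends smoothly on $(c,\sigma)$ for $c$ near $1$, and $f_1$ is the inclusion. The parallels are circles of radius $cr$, and their normal curvature has absolute value $z_c'/(cr)$; its square $(c^{-2}-r'^2)/r^2$ depends strictly on $c$. So the germ bends. For the unit sphere at a point of the equator, $r=\cos\sigma$ and $r'=0$ there; by symmetry the sphere bends locally at every point.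

**Test 3: a horizontal tangent plane along a circle.** Formula (1) needs care only where $r'=\pm1$. Take
$$X:\quad z=\varphi(r)=(r^2-1)^3,\qquad \varphi'=6r(r^2-1)^2\ge0,$$
near $(1,0,0)$. Let $\sigma=0$ correspond to $r=1$; then $r'=(1+\varphi'^2)^{-1/2}$. Put $w=\varphi'/\sqrt{1+\varphi'^2}=\sqrt{1-r'^2}\ge0$, a smooth function of $\sigma$. Since $r=1+\sigma+O(\sigma^2)$, $w=24\sigma^2+O(\sigma^3)$. For $c>1$ the root in (1) is not real at $\sigma=0$. For $c\le1$ put $\delta=1-c^2$; then
$$z_c'=\sqrt{1-c^2(1-w^2)}=\sqrt{\delta+c^2w^2},\qquad z_c(0)=0 .$$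
For $c<1$ this is smooth, and $z_1'=w=dz/d\sigma$, so $f_1$ is the inclusion. Each $f_c$ is a $C^\infty$ isometric immersion on one and the same neighborhood of $(\sigma,\theta)=(0,0)$.

*The family is continuous in $C^2$.* The horizontal components are smooth in $(c,\sigma,\theta)$, and continuity at $c<1$ is clear. As $c\to1$, $z_c'\to w$ uniformly. Next,
$$z_c''=\frac{c^2ww'}{\sqrt{\delta+c^2w^2}},\qquad\text{so } |z_c''|\le|w'| .$$
Write $w=\sigma^2b$ with $b$ smooth, $b(0)=24$. Then $w'=\sigma(2b+\sigma b')$, hence $w'^2\le Cw$ near $\sigma=0$. Given $\epsilon>0$: where $w\le\epsilon$, $|z_c''-w'|\le2|w'|\le2\sqrt{C\epsilon}$; where $w\ge\epsilon$, $z_c''\to w'$ uniformly. So $z_c\to z_1$ in $C^2$.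

*It is not trivial.* At $\sigma=0$ the normal curvature of the parallel is $\pm\sqrt\delta/c\neq0$ for $c<1$, and $0$ for $c=1$. A congruence would preserve its absolute value, so $f_c$ is not congruent to $f_1$ on any neighborhood of $(1,0,0)$.

With $c=1-\epsilon_0t$, $\epsilon_0>0$ small, we have a $C^2$-bending. The guess seems to survive a third time. But look at one more derivative. For $c<1$, $w^2=O(\sigma^4)$ gives $z_c'=\sqrt\delta+O(\sigma^4)$, so $z_c'''(0)=0$; while $z_1'''(0)=w''(0)=48$. The family is *not* continuous in $C^3$. This surface is in fact locally $C^\infty$-rigid at $(1,0,0)$, and the guess is wrong.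

## 2. Statements and the Gauss–Codazzi equations

**Theorem 1.** Let $\varphi(0)=0$, $\varphi'(r)=e^{-1/r}\sin^2(\pi/r)$ for $r>0$, and $X=\{z=\varphi(|x|)\}$, $x\in\mathbb R^2$ near $0$. Then $X$ is $C^\infty$ and is locally $C^r$-rigid at $x_0=0$ for every $r\in\{4,5,\dots,\infty\}$.

**Theorem 2.** Let $X\subset\mathbb R^3$ be $C^\infty$ with second fundamental form $h_0$. Let $\gamma\ni x_0$ be an embedded $C^\infty$ curve in $X$ with $h_0=0$ at all points of $\gamma$, geodesic curvature $k_g(x_0)\ne0$ and $\nabla h_0(x_0)\ne0$. Then $X$ is locally $C^\infty$-rigid at $x_0$ (hence also $C^{an}$-rigid if $X$ is analytic). In particular, if $F$ is $C^\infty$ near $p\in\mathbb R^2$, $F(p)=0$, $dF(p)\ne0$, and $\{F=0\}$ has non-zero curvature at $p$, then $\{z=F^3\}$ is locally $C^\infty$-rigid at $(p,0)$.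

**Proposition 3.** $X=\{z=(x_1^2+x_2^2-1)^3\}$ is locally $C^\infty$-rigid at $(1,0,0)$ but not locally $C^2$-rigid there.

So already a polynomial surface such as $z=(y-x^2)^3$ is $C^\infty$-rigid at the origin (the parabola has curvature $2$ there). The cases $r=2,3$ in Theorem 1 and $3\le r<\infty$ in Theorem 2 are not decided here. The proof of Theorem 1 is self-contained; Theorem 2 uses one classical theorem, stated in Section 7. The second half of Proposition 3 was proved in Test 3.

**Conventions.** From now on $X$ is $C^\infty$, isometric immersions are of class $C^r$ with $r\ge4$, and deformations are continuous in $t$ in $C^4$ on compact sets. $U$ may be shrunk to a connected neighborhood over which $X$ is an oriented graph. The unit normal $\nu$ of any immersion of $U$ is fixed by the orientation of $U$, by the same rule for all $f$, so it is continuous in $t$. The second fundamental form $h$ is defined by $\nabla^2f=h\,\nu$, with $\nabla$ the Levi-Civita connection of $g$; it is of class $C^{r-2}\subset C^2$.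 The subscript $0$ refers to $f_0$. If two $C^4$ maps agree on a closed half-neighborhood, then at its boundary points they agree to order $4$, by continuity of derivatives.

**Fermi coordinates.** Let $\gamma\subset U$ be a smooth curve with arclength $y\in I$, where $I$ is a bounded open interval, or $I=\mathbb R$ with everything periodic if $\gamma$ is closed. Let $\sigma$ be the signed distance to $\gamma$. Then $g=d\sigma^2+G^2dy^2$, $G(0,y)=1$. Put $k(y)=G_\sigma(0,y)$; up to sign this is the geodesic curvature of $\gamma$. *Example:* for the circle of radius $\rho$ in the plane and $\sigma$ pointing outward, $G=1+\sigma/\rho$ and $k=1/\rho$. The sign of $k$ changes with the direction of $\sigma$.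

With $e_1=\partial_\sigma$, $e_2=G^{-1}\partial_y$ one has $\nabla_{e_1}e_i=0$, $\nabla_{e_2}e_1=\frac{G_\sigma}Ge_2$, $\nabla_{e_2}e_2=-\frac{G_\sigma}Ge_1$. Put $L=h(e_1,e_1)$, $M=h(e_1,e_2)$, $N=h(e_2,e_2)$. The Gauss equation says $\det h=K$, and the Codazzi equation says that $\nabla h$ is totally symmetric. Writing out $(\nabla_{e_1}h)(e_2,e_i)=(\nabla_{e_2}h)(e_1,e_i)$ for $i=1,2$ gives
$$LN-M^2=K,\qquad M_\sigma=\frac{L_y}{G}-2\frac{G_\sigma}{G}M,\qquad N_\sigma=\frac{M_y}{G}+\frac{G_\sigma}{G}(L-N).\tag{2}$$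

## 3. The average of two isometric surfaces, and where the elliptic argument stops

To prove that $f$ is congruent to $f_0$ we need a usable equation for the difference $f-f_0$. Here $|df|^2-|df_0|^2$ factors, and the other factor is the average of the two maps. So one uses the average surface as the background.

**Lemma 4.** Let $f_0=(x,u_0(x))$ with upward $\nu_0$, and let $f$ be isometric to it. Put $v=\frac12(f+f_0)$, $\zeta=f-f_0$, and suppose $\Phi=(v^1,v^2)$ is a $C^r$ diffeomorphism of some open set onto its image. Write $v^3=V\circ\Phi$ and $\zeta=(\xi,\eta,\omega)\circ\Phi$, with $V,\xi,\eta,\omega\in C^4$ functions of $(x_1,x_2)$. Then: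

(a) $V_{11}\omega_{22}-2V_{12}\omega_{12}+V_{22}\omega_{11}=0$, that is, $\operatorname{div}(A\nabla\omega)=0$ with $A=\operatorname{cof}D^2V=\begin{pmatrix}V_{22}&-V_{12}\\-V_{12}&V_{11}\end{pmatrix}$.

(b) Where $\omega\equiv0$ on a connected open set, $(\xi,\eta)=(a-cx_2,\,b+cx_1)$ with constants $a,b,c$.

(c) If $n$ is the upward unit normal of $v$, then
$$\frac{D^2V(d\Phi\,\cdot,d\Phi\,\cdot)}{\sqrt{1+|DV|^2}}=\tfrac12\big(\langle\nu,n\rangle h+\langle\nu_0,n\rangle h_0\big).\tag{3}$$

*Proof.* Since both maps are isometric, $0=|df|^2-|df_0|^2=2\langle dv,d\zeta\rangle$. In the coordinates $\Phi$, $dv=(dx_1,dx_2,dV)$, so $dx_1d\xi+dx_2d\eta+dV\,d\omega=0$, i.e.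
$$\xi_1=-V_1\omega_1,\qquad\eta_2=-V_2\omega_2,\qquad\xi_2+\eta_1=-(V_1\omega_2+V_2\omega_1).\tag{4}$$
Eliminate $\xi,\eta$ by the identity $(\xi_1)_{22}+(\eta_2)_{11}-(\xi_2+\eta_1)_{12}=0$, using
$$(V_1\omega_1)_{22}=V_{122}\omega_1+2V_{12}\omega_{12}+V_1\omega_{122},\qquad(V_2\omega_2)_{11}=V_{112}\omega_2+2V_{12}\omega_{12}+V_2\omega_{112},$$
$$(V_1\omega_2+V_2\omega_1)_{12}=V_{112}\omega_2+V_{11}\omega_{22}+2V_{12}\omega_{12}+V_1\omega_{122}+V_{122}\omega_1+V_{22}\omega_{11}+V_2\omega_{112}.$$
All terms with third derivatives cancel, and $V_{11}\omega_{22}+(2-4)V_{12}\omega_{12}+V_{22}\omega_{11}=0$ remains. The rows of $A$ are divergence free ($V_{221}-V_{122}=0$, $-V_{121}+V_{112}=0$), which gives the divergence form.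

(b) If $\omega=0$, (4) becomes $\xi_1=\eta_2=\xi_2+\eta_1=0$. Then $\xi_{22}=-\eta_{12}=0$ and $\eta_{11}=-\xi_{12}=0$, so $\xi_2=-\eta_1$ is a constant $-c$ on the connected set. Such a field is a planar Killing field; if it is not identically zero it has at most one zero.

(c) We have $\nabla^2v=\frac12(h\nu+h_0\nu_0)$. Since $n\perp dv$, the Christoffel terms drop: $\langle\nabla^2v,n\rangle_{ab}=\langle\partial_a\partial_bv,n\rangle$. Now $v=(\Phi,V\circ\Phi)$, so $\partial_a\partial_bv=(\partial_{ab}\Phi,\;DV\cdot\partial_{ab}\Phi+D^2V(\partial_a\Phi,\partial_b\Phi))$. Pairing with $n=(-DV,1)/\sqrt{1+|DV|^2}$ leaves $D^2V(\partial_a\Phi,\partial_b\Phi)/\sqrt{1+|DV|^2}$. $\square$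

*Example.* Let $f=(x,-u_0)$. Then $v=(x,0)$, $V=0$, $\omega=-2u_0$, and (a) reads $0=0$: no information. Correspondingly $h=-h_0$ in (3). The equation is useful only when we control the sign of $h$, and continuity in $t$ provides this.

**First attempt.** Suppose that, on an annulus in the $x$-plane, $D^2V>0$, so that (a) is elliptic, and that we already know $\omega=0$ on the outer circle. Multiply (a) by $\omega$ and integrate. What remains is
$$\int\langle A\nabla\omega,\nabla\omega\rangle=\oint_{\text{inner}}\omega\,\langle A\nabla\omega,\mathbf n\rangle .$$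
Here the argument stops: nothing is known about $\omega$ on the inner circle. The loss is real at the level of the equation: for $V=\frac12|x|^2$ we have $A=I$, and $\omega=\log(|x|/\rho)$ is harmonic, zero on $|x|=\rho$, and not zero. But there is a second way for the right side to vanish: $A=0$ on the inner circle. By (3) this happens if $h=h_0=0$ there. So we want curves on which $h_0=0$ and on which *every* nearby isometric immersion is forced to have $h=0$.

## 4. Curves along which the second fundamental form cannot leave zero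

**What the metric alone gives on the curve.** Put $\chi:=L_\sigma|_\gamma$ and $'=d/dy$ along $\gamma$.

**Lemma 5.** (a) If $K=K_\sigma=0$ on $\gamma$, then on $\gamma$
$$LN=M^2,\tag{5}$$
$$\chi N+LM'-2ML'+kL^2+3kM^2=0.\tag{6}$$
(b) If $h=0$ on $\gamma$, then on $\gamma$ $M_\sigma=N_\sigma=0$ and $N_{\sigma\sigma}=k\chi$, and $K=\frac12k\chi^2\sigma^3+o(\sigma^3)$ locally uniformly in $y$.

*Proof.* (a) (5) is the Gauss equation. Differentiate it in $\sigma$ and use (2) on $\gamma$:
$$0=K_\sigma=\chi N+LN_\sigma-2MM_\sigma=\chi N+L(M'+kL-kN)-2M(L'-2kM).$$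
Replace $-kLN$ by $-kM^2$; then $-kM^2+4kM^2=3kM^2$.

(b) By (2), $M_\sigma=N_\sigma=0$ on $\gamma$. Differentiate the last equation of (2) in $\sigma$. On $\gamma$, $M_{y\sigma}=(M_\sigma)_y=0$, $M_y=0$, $L=N=0$, so only $N_{\sigma\sigma}=k(L_\sigma-N_\sigma)=k\chi$ remains. As $h\in C^2$, $L=\chi\sigma+o(\sigma)$, $N=\frac12k\chi\sigma^2+o(\sigma^2)$, $M=O(\sigma^2)$, and $K=LN-M^2$. $\square$

*Example.* In Test 3 with $c=1$: $k=1$, $\chi=48$, and the formula predicts $K\approx1152\,\sigma^3$. Directly, $K=\varphi'\varphi''/\big(r(1+\varphi'^2)^2\big)\approx24\sigma^2\cdot48\sigma$. For $c<1$ the immersion $f_c$ has on $\sigma=0$: $L=M=0$, $N=\pm\sqrt\delta/c\ne0$. Then (6) says $\chi N=0$, so $\chi=0$. That is how the $C^2$-bending escapes: $\chi$ jumps from $48$ to $0$. If $\chi$ is continuous in $t$, this exit is closed, and what must be excluded is $L\ne0$.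

Could one just differentiate in $t$? If $h_t=tH_1+t^2H_2+\cdots$ with $H_i=(L_i,M_i,N_i)$ and $\chi_t=\chi_0+O(t)$, then (6) at order $t$ gives $\chi_0N_1=0$; (5) at order $t^2$ gives $M_1=0$; (6) at order $t^2$ gives $\chi_0N_2=-kL_1^2$; and (5) at order $t^3$ gives $L_1N_2=0$, so $L_1=0$ if $k\neq0$. But our families are only continuous in $t$, so there is nothing to differentiate. We need a statement about one immersion. Keep the dangerous term $LM'-2ML'=L^3(M/L^2)'$: with $q=M/L^2$, (5) and (6) become a Riccati equation. Where $L\approx\lambda$ it blows up within a length of order $\sqrt\lambda$. A function $L\ge0$ with small $|L''|$, however, stays comparable to $\lambda$ on a longer interval. This is where fourth derivatives of $f$ enter.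

**Lemma 6.** Suppose $K=K_\sigma=0$ on $\gamma$. On $[y_0-d,y_0+d]$ assume $k\ge k_1>0$, $\chi\ge c_1>0$, $L\ge0$, $|L''|\le\Lambda:=k_1c_1/32$, and $L(y_0)\le\Lambda d^2/2$. Then $L(y_0)=0$.

*Proof.* Suppose $\lambda=L(y_0)>0$ and put $\ell=\sqrt{2\lambda/\Lambda}\le d$. By Taylor, $0\le L(y_0\pm\ell)\le\lambda\pm L'(y_0)\ell+\frac12\Lambda\ell^2=2\lambda\pm L'(y_0)\ell$, so $|L'(y_0)|\le2\lambda/\ell$. For $|y-y_0|\le\ell/4$,
$$|L-\lambda|\le\frac{2\lambda}\ell\cdot\frac\ell4+\frac\Lambda2\cdot\frac{\ell^2}{16}=\frac\lambda2+\frac\lambda{16},\qquad\text{so}\quad\tfrac7{16}\lambda\le L\le\tfrac{25}{16}\lambda .$$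
There $q=M/L^2$ is $C^1$. By (6) and $N=M^2/L$,
$$q'=\frac{LM'-2ML'}{L^3}=-(\chi+3kL)q^2-\frac kL\le-c_1q^2-\frac{16k_1}{25\lambda}.\tag{7}$$
Put $b=16k_1/(25\lambda)$ and $\psi=\arctan\big(q\sqrt{c_1/b}\big)\in(-\frac\pi2,\frac\pi2)$. Then
$$\psi'=\frac{\sqrt{c_1/b}\;q'}{1+c_1q^2/b}\le-\sqrt{c_1b}=-\tfrac45\sqrt{k_1c_1/\lambda}.$$
Over the interval of length $\ell/2=\frac12\sqrt{2\lambda/\Lambda}$, $\psi$ decreases by at least $\frac25\sqrt{2k_1c_1/\Lambda}=\frac25\sqrt{64}=3.2>\pi$. This is impossible. $\square$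

**Setting (S).** $f_0$ is $C^\infty$, $h_0=0$ on $\gamma$, $(\sigma,y)\in(-\sigma_0,\sigma_0)\times I$ are Fermi coordinates in $U$ (modulo the period if $\gamma$ is closed), $k\ge k_1>0$ and $\chi_0\ge2c_1>0$ on $I$, and $K>0$ on $(0,\sigma_0)\times I$. By Lemma 5(b) the last condition holds for small $\sigma_0$ if $\gamma$ is closed, or if $I$ is relatively compact in a larger arc with the other properties. Also $K=O(\sigma^3)$, so $K=K_\sigma=0$ on $\gamma$. These are properties of $g$, so Lemma 5(a) applies to every isometric immersion.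

**Lemma 7.** In setting (S), for every deformation $(f_t)$ (with $r\ge4$): $h_t=0$ and $\chi_t=\chi_0$ on $\gamma$, for all $t$.

*Proof.* We run an open–closed argument in $t$. Let $\mathcal O\subset[0,1]$ be the set of $t$ for which the claim holds. It is closed, and $0\in\mathcal O$. Let $t_1\in\mathcal O$ and $\Lambda=k_1c_1/32$.

**Three observations, valid for any isometric immersion.**

(i) If $L(\varepsilon,y)>0$ for some $\varepsilon\in(0,\sigma_0)$, then $L(0,y)\ge0$. Otherwise $L(\cdot,y)$ has a zero in $(0,\varepsilon)$, where $K=-M^2\le0$, contradicting $K>0$.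

(ii) If $L=0$ and $\chi>0$ at a point of $\gamma$, then $M=0$ by (5), and then (6) reads $\chi N=0$, so $N=0$.

(iii) If $h=0$ and $\chi>0$ on a nondegenerate interval of $\gamma$, then $\chi=\chi_0$ on it: Lemma 5(b) for $f$ and for $f_0$ expresses the same $K$, so $\chi^2=\chi_0^2$.

**A compact part of $\gamma$, for $t$ near $t_1$.** Choose a compact nondegenerate interval $J$ and $d>0$ whose closed $d$-neighborhood $J_d$ lies in $I$; in the periodic case let $J$ be a full period and $d=1$. On $J_d$ we have $L_{t_1}=L_{t_1}''=0$ and $\partial_\sigma L_{t_1}=\chi_0\ge2c_1$ at $\sigma=0$. By compactness there is $\varepsilon\in(0,\sigma_0)$ with $L_{t_1}(\varepsilon,\cdot)>0$ on $J_d$. By $C^4$-continuity, for all $t$ near $t_1$, on $J_d$: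
$$\chi_t\ge c_1,\quad|L_t''|\le\Lambda,\quad L_t(0,\cdot)\le\tfrac12\Lambda d^2,\quad L_t(\varepsilon,\cdot)>0,$$
and hence $L_t(0,\cdot)\ge0$ by (i). Lemma 6 at each $y_0\in J$ gives $L_t=0$ on $J$; then $h_t=0$ and $\chi_t=\chi_0$ on $J$ by (ii), (iii). In the periodic case $\mathcal O$ is therefore open.

**From $J$ to all of $I$, for fixed $t$.** Let $I$ be an interval and fix such a $t$. Let $J^*\supset J$ be the maximal interval in $I$ on which $h_t=0$, $\chi_t=\chi_0$. It is relatively closed. Suppose it has an endpoint $b^*\in I$. As $L_t(0,\cdot)$ is $C^2$ and vanishes on one side of $b^*$, $L_t=L_t'=L_t''=0$ at $b^*$. Also $\chi_t(b^*)\ge2c_1$, so $L_t(\varepsilon,b^*)>0$ for some small $\varepsilon$. By continuity there is $d>0$ such that on $[b^*-2d,b^*+2d]\subset I$: $\chi_t\ge c_1$, $|L_t''|\le\Lambda$, $L_t(\varepsilon,\cdot)>0$, hence $L_t(0,\cdot)\ge0$. By Taylor, $L_t\le\frac12\Lambda d^2$ on $[b^*-d,b^*+d]$. Lemma 6 at each point of $[b^*-d,b^*+d]$ gives $L_t=0$ there, and (ii), (iii) contradict the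 maximality of $J^*$. So $J^*=I$, and $\mathcal O$ is open. $\square$

**Placing the curve in space.** The next lemma turns $h=0$ on $\gamma$ into contact of $f$ and $f_0$ along $\gamma$.

**Lemma 8.** If $h=0$ and $h_0=0$ along $\gamma$, there is a unique orientation-preserving isometry $B$ of $\mathbb R^3$ with $f=Bf_0$ and $df=B\,df_0$ along $\gamma$ (in the second formula $B$ acts by its linear part). For a deformation $f=f_t$ with this property for all $t$, $B_t$ depends continuously on $t$.

*Proof.* Along $\gamma$ the frame $T=df(e_2)$, $e=df(e_1)$, $\nu$ satisfies $T'=-ke+N\nu=-ke$, $e'=kT+M\nu=kT$, $\nu'=0$. This is the linear ODE satisfied by the frame of $f_0$, and both frames have the same handedness. So the rotation matching them at one point matches them everywhere, and integrating $f'=T$ gives $f=Bf_0$ with a suitable translation. $B$ is determined by $f$ and $df$ at one point, which gives uniqueness and continuity. $\square$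

**Normalization.** In setting (S), $\nu_0$ is constant along $\gamma$ and $T\perp\nu_0$, so $\gamma$ lies in a plane. After a common rigid motion, $\gamma\subset\{z=0\}$ and $\nu_0=e_3$ along $\gamma$, and near $\gamma$ (for Theorem 2, near the arc after shrinking) $U$ is identified with a planar domain so that $f_0(x)=(x,u_0(x))$. Then $u_0=0$, $Du_0=0$ on $\gamma$. The planar curve $\gamma$ satisfies $T'=-ke$, $e'=kT$, where $e$ is the unit normal pointing to the side $\sigma>0$. The planar signed distance and the Fermi coordinate have the same sign near $\gamma$ and the same derivative $e$ on $\gamma$.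

## 5. Energy estimates on the side of negative curvature

In setting (S), $K\approx\frac12k\chi_0^2\sigma^3$ is negative for small $\sigma<0$. There $\operatorname{div}(A\nabla\omega)=0$ should be hyperbolic, and zero data should propagate. We derive one energy identity and use it twice.

**The equation in curvilinear coordinates.** Let $(s,y)$ be smooth coordinates in the $x$-plane with area density $J=|\partial(x_1,x_2)/\partial(s,y)|>0$, and put $H_{ss}=D^2V(\partial_s,\partial_s)$, $H_{sy}=D^2V(\partial_s,\partial_y)$, $H_{yy}=D^2V(\partial_y,\partial_y)$. View $A$ as a bilinear form on covectors. For $\alpha=(\alpha_1,\alpha_2)$ put $R\alpha=(\alpha_2,-\alpha_1)$; then $A(\alpha,\beta)=D^2V(R\alpha,R\beta)$. The vector $R\,ds$ is annihilated by $ds$, and $dy(R\,ds)=\pm1/J$; likewise $dy(R\,dy)=0$ and $ds(R\,dy)=\mp1/J$. So $R\,ds=\pm\partial_y/J$, $R\,dy=\mp\partial_s/J$, and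
$$A(ds,ds)=H_{yy}/J^2,\qquad A(ds,dy)=-H_{sy}/J^2,\qquad A(dy,dy)=H_{ss}/J^2 .$$
Since $\int A(d\omega,d\psi)\,dx_1dx_2=\int A(d\omega,d\psi)J\,ds\,dy$ for test functions $\psi$, the equation becomes
$$\partial_s(\mathsf P\omega_s-\mathsf Q\omega_y)+\partial_y(-\mathsf Q\omega_s+\mathsf C\omega_y)=0,\qquad\mathsf P=\tfrac{H_{yy}}J,\ \mathsf Q=\tfrac{H_{sy}}J,\ \mathsf C=\tfrac{H_{ss}}J.\tag{8}$$

**The energy identity.** Multiply (8) by $\omega_s$ and use
$$\omega_s\partial_s(\mathsf P\omega_s)=\partial_s(\tfrac12\mathsf P\omega_s^2)+\tfrac12\mathsf P_s\omega_s^2,\qquad\omega_s\partial_y(\mathsf C\omega_y)=\partial_y(\mathsf C\omega_s\omega_y)-\partial_s(\tfrac12\mathsf C\omega_y^2)+\tfrac12\mathsf C_s\omega_y^2,$$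
$$-\omega_s\partial_s(\mathsf Q\omega_y)=-\mathsf Q_s\omega_s\omega_y-\mathsf Q\omega_s\omega_{sy},\qquad-\omega_s\partial_y(\mathsf Q\omega_s)=-\partial_y(\mathsf Q\omega_s^2)+\mathsf Q\omega_s\omega_{sy}.$$
The two terms $\mp\mathsf Q\omega_s\omega_{sy}$ cancel. With $e=\frac12(\mathsf P\omega_s^2-\mathsf C\omega_y^2)$ and $\mathsf F=\omega_s(\mathsf C\omega_y-\mathsf Q\omega_s)$,
$$\partial_se+\tfrac12\mathsf P_s\omega_s^2-\mathsf Q_s\omega_s\omega_y+\tfrac12\mathsf C_s\omega_y^2+\partial_y\mathsf F=0.\tag{9}$$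
(Here $e$ is a number, the energy density; the unit normal $e$ of $\gamma$ is a vector.) The energy is positive when $\mathsf P>0>\mathsf C$.

**Lemma 9 (hyperbolic step).** Let $f_0=(x,u_0)$, let $(s,y)$ be smooth coordinates near $q$ with $s(q)=y(q)=0$, and let $f=f_0$ on $\{s\le0\}$ near $q$. Assume $D^2u_0(\partial_y,\partial_y)>0>D^2u_0(\partial_s,\partial_s)$ at $q$. Then $f=f_0$ near $q$.

*Proof.* **Jets.** The $4$-jets of $f$ and $f_0$ agree on $\{s\le0\}$ near $q$, and $\Phi=\mathrm{id}$ there. So $D\Phi(q)=I$, and there is a ball $D$ around $q$ on which $\Phi$ is a $C^4$ diffeomorphism onto its image and $f=f_0$ on $D\cap\{s\le0\}$. A point $w$ of that set satisfies $\Phi(w)=w$, so there $V=u_0$, $\xi=\eta=\omega=0$. In particular $D^2V(q)=D^2u_0(q)$. As $V\in C^4$, the coefficients in (8) are $C^1$, and $\mathsf P\ge c_0$, $\mathsf C\le-c_0$ for some $c_0>0$ on a region $\{|s|\le s_1,|y|\le d\}\subset\Phi(D)\cap D$. Hence $e\ge\frac{c_0}2(\omega_s^2+\omega_y^2)$ there.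

**Energy on a shrinking interval.** Choose $\kappa$ with $|\mathsf F|\le\kappa e$, decrease $s_1$ so that $\kappa s_1<d/2$, and put $E(s)=\int_{|y|\le d-\kappa s}e\,dy$ for $0\le s\le s_1$. The moving endpoints contribute $-\kappa e$ each, so by (9)
$$E'(s)\le\int_{|y|\le d-\kappa s}\big(-\tfrac12\mathsf P_s\omega_s^2+\mathsf Q_s\omega_s\omega_y-\tfrac12\mathsf C_s\omega_y^2\big)dy+\sum_\pm(|\mathsf F|-\kappa e)\big|_{y=\pm(d-\kappa s)}\le c\,E(s).$$
As $\nabla\omega=0$ on $s=0$, $E(0)=0$ and so $E\equiv0$. Thus $\nabla\omega=0$ on $\{0\le s\le s_1,|y|\le d-\kappa s\}$, and $\omega=0$ there because $\omega=0$ on $s=0$.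

**Back to $\zeta$.** So $\omega=0$ on a connected neighborhood of $q$. By Lemma 4(b), $(\xi,\eta)$ is a Killing field there which vanishes on an open set, so it is zero. Hence $\zeta=0$ near $\Phi^{-1}(q)=q$. $\square$

The second use starts on $\gamma$ itself, where $h_0=0$ and all coefficients of (8) vanish. The estimate then has a singular factor $2/s$, which costs a factor $s^2$; it is paid for by the high order of vanishing of $\omega$.

**Lemma 10 (degenerate start).** In setting (S), let $f$ be an isometric immersion with $f=f_0$, $df=df_0$, $h=0$, $\chi=\chi_0$ along $\gamma$. Then every point of $\gamma$ has a neighborhood on which $f=f_0$ on the side $\sigma\le0$.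

*Proof.* **Step 1: jets on $\gamma$.** Use the normalization of Section 4. Since $\zeta=0$, $d\zeta=0$ on $\gamma$, $\Phi$ fixes $\gamma$ pointwise and $D\Phi=I$ on $\gamma$; so $\Phi$ is a local diffeomorphism near each point of $\gamma$. The signed distance satisfies $\sigma\circ\Phi=0$ and $\partial_\sigma(\sigma\circ\Phi)=1$ on $\gamma$, so $\Phi$ preserves the sides of $\gamma$ locally. As also $\nabla^2\zeta=h\nu-h_0\nu_0=0$ on $\gamma$, $D^j\omega=0$ on $\gamma$ for $j\le2$.

On $\gamma$, $V=0$ and $DV=0$ (because $v=f_0$, $dv=df_0$), and $D^2V=0$ by (3). Differentiate (3) along $e=e_1$ on $\gamma$, where $\nu=\nu_0=n=e_3$, $D\Phi=I$, $h=h_0=0$, $D^2V=0$: only $D^3V(e,\cdot,\cdot)=\frac12(\nabla_eh+\nabla_eh_0)$ survives. By Lemma 5(b),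
$$D^3V(e,e,e)=\tfrac12(\chi+\chi_0)=\chi_0,\qquad D^3V(e,e,T)=D^3V(e,T,T)=0,$$
and $D^3V(T,\cdot,\cdot)=0$ as $D^2V=0$ along $\gamma$. Write $\chi$ for $\chi_0$.

**Step 2: size of the coefficients.** Let $c(y)$ be the arclength parametrization of $\gamma$ and $x=c(y)-s\,e(y)$; then $s>0$ is the side $\sigma<0$. With $\Gamma=1-ks$: $\partial_s=-e$, $\partial_y=\Gamma T$, $J=\Gamma$, and
$$\partial_s\partial_yx=-kT=\tfrac{\Gamma_s}\Gamma\partial_y,\qquad\partial_y^2x=\Gamma_yT-k\Gamma e=\tfrac{\Gamma_y}\Gamma\partial_y+k\Gamma\partial_s .$$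
As $H_{ab}=\partial_a\partial_bV-DV(\partial_a\partial_bx)$,
$$H_{ss}=V_{ss},\qquad H_{sy}=V_{sy}-\tfrac{\Gamma_s}\Gamma V_y,\qquad H_{yy}=V_{yy}-\tfrac{\Gamma_y}\Gamma V_y-k\Gamma V_s.$$
On $s=0$: $V=V_s=V_{ss}=0$, $V_{sss}=-\chi$. Since $V\in C^4$, as $s\to0^+$, locally uniformly in $y$:

- $V_{ss}=-\chi s+o(s)$ and $V_s=-\frac12\chi s^2+o(s^2)$;
- $V_y=O(s^3)$, $V_{ys}=O(s^2)$, $V_{yss}=O(s)$, because $V_y,V_{ys},V_{yss}$ vanish on $s=0$ and have $3,2,1$ continuous derivatives;
- $V_{yy}=o(s^2)$ and $V_{yys}=o(s)$, because $V_{yy},V_{yys},V_{yyss}$ vanish on $s=0$ and $V_{yyss}$ is continuous.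

In $H_{yy}$ the leading term is $-k\Gamma V_s$. It is the curvature of $\gamma$ that makes $\mathsf P$ positive. Therefore
$$\begin{gathered}\mathsf P=\tfrac12k\chi s^2+o(s^2),\quad\mathsf P_s=k\chi s+o(s),\quad\mathsf C=-\chi s+o(s),\quad\mathsf C_s=-\chi+o(1),\\ \mathsf Q=O(s^2),\quad\mathsf Q_s=O(s).\end{gathered}\tag{10}$$

**Step 3: the energy inequality.** Fix $y_0\in I$, a neighborhood of the point $y_0$ on which $\Phi$ is a diffeomorphism, and $d,s_1>0$ such that $[y_0-d,y_0+d]\subset I$ and $\{0\le s\le s_1,|y-y_0|\le d\}$ lies in its image. Constants $c$ are uniform on this set; $s_1$ will be decreased. Now $e=\frac12(\mathsf P\omega_s^2+|\mathsf C|\omega_y^2)\ge\sqrt{\mathsf P|\mathsf C|}\,|\omega_s\omega_y|$. Put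
$$E(s)=\int_{|y-y_0|\le d-\kappa\sqrt s}e\,dy .$$
At the lateral boundary, $|\mathsf C\omega_s\omega_y|\le\sqrt{|\mathsf C|/\mathsf P}\,e\le cs^{-1/2}e$ and $|\mathsf Q|\omega_s^2\le\frac{2|\mathsf Q|}{\mathsf P}e\le ce$. So for $\kappa$ large $|\mathsf F|\le\frac\kappa{2\sqrt s}e$, and $\frac\kappa{2\sqrt s}$ is exactly the speed of the endpoints: the boundary terms together are $\le0$. With $\kappa$ fixed, decrease $s_1$ so that $\kappa\sqrt{s_1}<d/2$.

In the interior, for $s\le s_1$ small: $-\frac12\mathsf P_s\omega_s^2\le0$; next, $\frac12|\mathsf C_s|\omega_y^2\le\frac{|\mathsf C_s|}{|\mathsf C|}e\le\frac3{2s}e$, since $|\mathsf C_s|/|\mathsf C|=(1+o(1))/s$; finally $|\mathsf Q_s\omega_s\omega_y|\le cs\,e/\sqrt{\mathsf P|\mathsf C|}\le cs^{-1/2}e\le\frac1{2s}e$. By (9),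
$$E'\le\frac2sE\qquad\text{on }(0,s_1],$$
so $E/s^2$ is nonincreasing.

**Step 4: the start at $s=0$.** Since $D^j\omega=0$ on $\gamma$ for $j\le2$, $\omega_s,\omega_y=O(s^2)$. With (10), $E=O(s^2\cdot s^4+s\cdot s^4)=O(s^5)$. So $E/s^2\to0$ as $s\to0$, and $E\equiv0$. Hence $\nabla\omega=0$ on $\{0<s<s_1,|y-y_0|<d-\kappa\sqrt s\}$, and $\omega=0$ there because $\omega=0$ on $s=0$. By Lemma 4(b) $(\xi,\eta)$ is a Killing field there; by continuity it vanishes on an arc of $\gamma$, so it is zero. So $\zeta=0$ on the preimage of this region under $\Phi$, which contains the side $\sigma<0$ of a neighborhood of the point $y_0$, because $\Phi$ is a local diffeomorphism fixing $\gamma$ and preserving sides. $\square$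

## 6. Proof of Theorem 1: circles accumulating at the origin

**The surface.** For $r>0$ all derivatives of $\varphi'$ are $e^{-1/r}$ times polynomials in $1/r,\sin(\pi/r),\cos(\pi/r)$, so $\varphi^{(j)}(r)=O(r^m)$ for all $j,m$. For $x\ne0$ the partial derivatives of $\varphi(|x|)$ are sums of terms $\varphi^{(j)}(|x|)$ times homogeneous functions of $x$, hence $O(|x|^m)$ for every $m$. So $\varphi(|x|)$ is $C^\infty$ and flat at $0$.

Identify $X$ with a planar domain by projection, $u_0=\varphi(|x|)$, $\nu_0$ upward. Put $r_n=1/n$ and $\gamma_n=\{|x|=r_n\}$. The eigenvalues of $h_0$ are $\varphi''/(1+\varphi'^2)^{3/2}$ (radial) and $\varphi'/(r\sqrt{1+\varphi'^2})$ (tangential), and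
$$\varphi''=e^{-1/r}r^{-2}\big[\sin^2\tfrac\pi r-\pi\sin\tfrac{2\pi}r\big]=e^{-1/r}r^{-2}\sin^2\tfrac\pi r\,\big[1-2\pi\cot\tfrac\pi r\big].$$

On $\gamma_n$: $\varphi'=\varphi''=0$, and differentiating the first bracket gives $\varphi'''(r_n)=2\pi^2n^4e^{-n}>0$. So $h_0=0$ there, and with $\sigma$ pointing outward, $k=1/r_n$ and $\chi_0=\varphi'''(r_n)>0$. Setting (S) holds with $\gamma_n$ closed and $\sigma_0=\sigma_0(n)$ small.

On $(r_{n+1},r_n)$: $\varphi'>0$. As $r$ increases from $r_{n+1}$ to $r_n$, $\pi/r$ decreases from $(n+1)\pi$ to $n\pi$ and $\cot(\pi/r)$ increases from $-\infty$ to $+\infty$. So there is a unique $\rho_n$ with $\varphi''>0$ on $(r_{n+1},\rho_n)$ and $\varphi''<0$ on $(\rho_n,r_n)$. Thus each closed ring $A_n=\{r_{n+1}\le|x|\le r_n\}$ consists of an inner part $E_n=\{r_{n+1}<|x|<\rho_n\}$ with $h_0>0$, and an outer part where $K<0$.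

*Remark.* The sign of $\chi$ matters. Keep $X$ for $|x|\ge r_n$ and replace $\varphi$ by $2\varphi(r_n)-\varphi$ for $|x|<r_n$. The metric $(1+\varphi'^2)dr^2+r^2d\theta^2$ is unchanged, and the new graph is $C^2$; its third radial derivative jumps from $-\varphi'''(r_n)$ to $\varphi'''(r_n)$ at $\gamma_n$. Such flips are excluded by $\chi_t=\chi_0$.

Let $(f_t)$ be a $C^r$-deformation on $U$, $r\ge4$. Choose $N\ge2$ with $\{|x|\le r_N\}\subset U$, replace $U$ by a slightly larger open disc than this, and let $n\ge N$.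

**Step 1: pin the circles.** By Lemma 7, $h_t=0$ and $\chi_t=\chi_0$ on $\gamma_n$ for all $t$ and all $n\ge N$. Let $B_{n,t}$ be given by Lemma 8 for $\gamma_n$ and put $f^t=B_{n,t}^{-1}f_t$. It is continuous in $t$ in $C^4(A_n)$, $f^0=f_0$, and its second fundamental form is $h_t$. To use Lemma 10 along $\gamma_n$, translate $f^t$ and $f_0$ by $(0,0,-\varphi(r_n))$; this changes neither $\zeta$ nor any hypothesis or conclusion.

**Step 2: go inward through negative curvature; $f^t=f_0$ on $\{\rho_n\le|x|\le r_n\}$ for all $t$.** Fix $t$. By Lemma 10 and compactness of $\gamma_n$, $f^t=f_0$ on some $\{r_n-\delta\le|x|\le r_n\}$. Let $r^*$ be the infimum of the $r'\in[\rho_n,r_n)$ such that $f^t=f_0$ on $r'\le|x|\le r_n$; by continuity it is attained. If $r^*>\rho_n$, apply Lemma 9 at each point of $|x|=r^*$ with $s=r^*-|x|$ and $y$ the angle measured from that point: $D^2u_0(\partial_s,\partial_s)=\varphi''(r^*)<0$ and $D^2u_0(\partial_y,\partial_y)=r^*\varphi'(r^*)>0$. By compactness $r^*$ can be decreased, a contradiction.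

**Step 3: cross the elliptic ring; $f^t=f_0$ on $A_n$ for all $t$.** The set $T_n$ of such $t$ is closed and contains $0$. Let $t_1\in T_n$; we show that $t\in T_n$ for $t$ near $t_1$. Write $f=f^t$; it is $C^2$-close to $f^{t_1}=f_0$ on $\overline{E_n}$.

*The average surface is a graph.* $\Phi=\mathrm{id}+\frac12(\zeta^1,\zeta^2)$ is $C^1$-close to the identity on $\overline{E_n}$. Points $a,b$ of this closed annulus are joined in it by a path of length $\le c|a-b|$, so $|(\Phi(a)-a)-(\Phi(b)-b)|\le\frac12|a-b|$, and $\Phi$ is injective on $\overline{E_n}$. It is injective on a neighborhood: if $\Phi(a_j)=\Phi(b_j)$ with $a_j\ne b_j$ approaching $\overline{E_n}$, limits satisfy $\Phi(a)=\Phi(b)$, so $a=b$, contradicting local injectivity at $a$. So $\Phi$ is a $C^4$ diffeomorphism of a neighborhood of $\overline{E_n}$ onto its image. Hence $V,\xi,\eta,\omega$ are $C^4$ up to the boundary of $\Phi(E_n)$, and $\partial\Phi(E_n)=\Phi(\gamma_{n+1})\cup\Phi(\{|x|=\rho_n\})$ consists of $C^4$ curves.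

*Sign of $A$.* By closeness $\langle\nu,n\rangle,\langle\nu_0,n\rangle>0$. On the connected set $E_n$ we have $K>0$, so $h$ is definite; it is positive at one chosen point for $t$ near $t_1$, hence on all of $E_n$. By (3), $D^2V>0$ on $\Phi(E_n)$. And $D^2V=0$ on $\Phi(\gamma_{n+1})$, because $h=h_0=0$ on $\gamma_{n+1}$ by Step 1 for $n+1$.

*Integration.* By Step 2, $\Phi$ fixes $\{|x|=\rho_n\}$ pointwise and $\zeta=0$ there, so $\omega=0$ on $\{|x|=\rho_n\}$. With $\mathbf n$ the outer normal,
$$\int_{\Phi(E_n)}\langle A\nabla\omega,\nabla\omega\rangle=\oint_{\partial\Phi(E_n)}\omega\,\langle A\nabla\omega,\mathbf n\rangle-\int_{\Phi(E_n)}\omega\operatorname{div}(A\nabla\omega)=0:$$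
the boundary term vanishes on the outer circle because $\omega=0$, and on $\Phi(\gamma_{n+1})$ because $A=0$. This is the term that stopped us in Section 3. Since $A>0$ in $\Phi(E_n)$, $\omega$ is constant, so $\omega=0$. By Lemma 4(b) and $\zeta=0$ on $|x|=\rho_n$, $\zeta=0$ on $E_n$. With Step 2, $t\in T_n$. So $T_n$ is open, and $T_n=[0,1]$.

**Step 4: glue the rings.** Thus $f_t=B_{n,t}f_0$ on $A_n$ for all $n\ge N$ and all $t$. Along $\gamma_{n+1}$ this gives $f_t=B_{n,t}f_0$ and $df_t=B_{n,t}\,df_0$, so $B_{n,t}=B_{n+1,t}$ by uniqueness in Lemma 8. With $A_t:=B_{N,t}$, $f_t=A_tf_0$ on $0<|x|\le r_N$, and at $0$ by continuity. So with the neighborhood $\{|x|<r_N\}$, the same for all $t$, the deformation is trivial. $\blacksquare$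

## 7. Proof of Theorem 2: one arc, and a lift to five dimensions

With a single arc there is no outer circle on which $\omega$ is already known, so the integration of Step 3 is unavailable. Lemma 10 still handles the side $\sigma\le0$. On the side $\sigma>0$ we use unique continuation instead.

**Classical theorem used** (N. Aronszajn, *J. Math. Pures Appl.* 36 (1957) 235–249). Let $\mathcal L$ be a second-order linear elliptic operator with real $C^\infty$ coefficients and no zeroth-order term on a connected open set of $\mathbb R^m$. A $C^\infty$ solution of $\mathcal LW=0$ vanishing to infinite order at one point vanishes identically.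

It cannot be applied on $\gamma$ directly, because there the operator in Lemma 4(a) degenerates. The device is to read the degenerate operator as an elliptic operator acting on functions of $|z|^2$ with $z\in\mathbb R^4$.

**Step 1: reduction to setting (S).** Near $x_0$ on $\gamma$, $k_g\ne0$; choose the direction of $\sigma$ so that $k>0$. Since $h_0=0$ along $\gamma$, $\nabla_{e_2}h_0=0$ there, and $\nabla h_0$ is totally symmetric by Codazzi; so its only possibly nonzero component on $\gamma$ is $(\nabla_{e_1}h_0)(e_1,e_1)=\chi_0$. Thus $\chi_0\ne0$ near $x_0$; choose $\nu_0$ so that $\chi_0>0$. After shrinking, (S) holds for an open arc $I\ni0$, where $y=0$ is $x_0$. Let $(f_t)$ be a $C^\infty$-deformation on $U$. By Lemmas 7 and 8, for every $t$ there is an isometry $B_t$ such that $f:=B_t^{-1}f_t$ satisfies the hypotheses of Lemma 10 along $I$. It remains to show $f=f_0$ on a neighborhood of $x_0$ *independent of $t$*. Use the normalization of Section 4, planar coordinates $x=c(y)+\sigma e(y)$, $\Gamma=1+k\sigma$,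 and $s=-\sigma$.

**Step 2: the outer side near the arc.** This is the content of the next lemma.

**Lemma 11.** Every point of $I$ has a neighborhood on which $f=f_0$ for $\sigma\ge0$.

*Proof.* *The equation.* By the jets in the proof of Lemma 10, and since $f$ is now smooth, $V=\sigma^3a(\sigma,y)$ with $a$ smooth and $a(0,y)=\chi/6$, $\chi=\chi_0$. Here $\partial_\sigma=e$, $\partial_y=\Gamma T$, $\partial_\sigma\partial_yx=\frac{\Gamma_\sigma}\Gamma\partial_y$, $\partial_y^2x=\frac{\Gamma_y}\Gamma\partial_y-k\Gamma\partial_\sigma$. Hence, dots denoting smooth functions,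
$$H_{\sigma\sigma}=V_{\sigma\sigma}=\sigma(\chi+\sigma\,\cdot),\qquad H_{\sigma y}=V_{\sigma y}-\tfrac{\Gamma_\sigma}\Gamma V_y=\sigma^2\,\cdot\,,$$
$$H_{yy}=V_{yy}-\tfrac{\Gamma_y}\Gamma V_y+k\Gamma V_\sigma=\sigma^2(\tfrac12k\chi+\sigma\,\cdot).\tag{11}$$
The expression $V_{11}\omega_{22}-2V_{12}\omega_{12}+V_{22}\omega_{11}$ is the polarization of the determinant of a quadratic form, so evaluating both Hessians on another basis of vectors only multiplies it by the square of a determinant. So Lemma 4(a) reads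
$$H_{yy}\,\omega_{\sigma\sigma}-2H_{\sigma y}\big(\omega_{\sigma y}-\tfrac{\Gamma_\sigma}\Gamma\omega_y\big)+H_{\sigma\sigma}\big(\omega_{yy}-\tfrac{\Gamma_y}\Gamma\omega_y+k\Gamma\omega_\sigma\big)=0 .$$
Divide by $\frac12k\chi\sigma$. With smooth $a_i(\sigma,y)$,
$$\sigma(1+\sigma a_1)\omega_{\sigma\sigma}+2\sigma a_2\omega_{\sigma y}+\tfrac2k(1+\sigma a_3)\omega_{yy}+2(1+\sigma a_4)\omega_\sigma+a_5\omega_y=0.\tag{12}$$

*$\omega$ is flat on $\gamma$.* If $\omega=\sigma^mb(\sigma,y)$ with $m\ge1$ and $b$ smooth, then only $\sigma\omega_{\sigma\sigma}$ and $2\omega_\sigma$ contribute to the coefficient of $\sigma^{m-1}$ in (12): it is $[m(m-1)+2m]\,b(0,y)=m(m+1)b(0,y)$. So $b(0,y)=0$, i.e. $\omega=\sigma^{m+1}\tilde b$. Start from $\omega=\sigma^3b$, which holds since $D^j\omega=0$ on $\gamma$ for $j\le2$, and induct.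

*The lift.* The model part $\sigma\omega_{\sigma\sigma}+2\omega_\sigma$ of (12) is one quarter of a radial Laplacian in $\mathbb R^4$ in the variable $\sigma=|z|^2$. Put $W(z,y)=\omega(|z|^2,y)$ for small $z\in\mathbb R^4$; $W$ is $C^\infty$. From $W_i=2z_i\omega_\sigma$ and $W_{ij}=4z_iz_j\omega_{\sigma\sigma}+2\delta_{ij}\omega_\sigma$ (sums over repeated indices),
$$\Delta_zW=4\sigma\omega_{\sigma\sigma}+8\omega_\sigma,\quad z_iW_i=2\sigma\omega_\sigma,\quad z_iz_jW_{ij}=4\sigma^2\omega_{\sigma\sigma}+2\sigma\omega_\sigma,\quad z_iW_{iy}=2\sigma\omega_{\sigma y}.$$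
So $4\times$(12) becomes
$$\Delta_zW+a_1z_iz_jW_{ij}+4a_2z_iW_{iy}+\tfrac8k(1+|z|^2a_3)W_{yy}+(4a_4-a_1)z_iW_i+4a_5W_y=0,$$
where $a_i=a_i(|z|^2,y)$. The coefficients are $C^\infty$ in $(z,y)$, and at $z=0$ the principal part is $\Delta_z+\frac8k\partial_y^2$, so the operator is elliptic near $z=0$. It has no zeroth-order term. As $\omega$ is flat on $\gamma$, $W$ vanishes to infinite order at the points $(0,y)$. By Aronszajn's theorem $W=0$ near $(0,y_0)$, so $\omega=0$ near the point $y_0$ for $\sigma\ge0$. Then $(\xi,\eta)$ is a Killing field there which vanishes on an arc of $\gamma$, so $\zeta=0$ on the preimage under $\Phi$. Finally $\Phi$ is a local diffeomorphism fixing $\gamma$ and preserving sides. $\square$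

The neighborhoods in Lemmas 10 and 11 depend on $f$, hence on $t$. The remaining steps enlarge them to a region fixed by $f_0$ and $U$.

**Step 3: a region determined by $f_0$.** Write $H^0=D^2u_0$. Formula (11) with $u_0$ for $V$ (the case $f=f_0$) gives $H^0_{\sigma\sigma}=\chi\sigma+O(\sigma^2)$, $H^0_{\sigma y}=O(\sigma^2)$, $H^0_{yy}=\frac12k\chi\sigma^2+O(\sigma^3)$. So after shrinking $I$ and $\sigma_0$, depending only on $f_0$ and $U$: $R=\{|\sigma|<\sigma_0,\,y\in I\}\subset U$; $h_0>0$ for $\sigma>0$; and for $0<s<\sigma_0$, in the coordinates $(s,y)$,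
$$-c_2s\le H^0_{ss}<0,\qquad H^0_{yy}\ge c_3s^2,\qquad|H^0_{sy}|\le c_2s^2\qquad(c_2,c_3>0).\tag{13}$$

**Step 4: $f=f_0$ on $R_+=\{0<\sigma<\sigma_0,\,y\in I\}$.** Let $\Omega\subset R_+$ be the open set of points near which $f=f_0$; it is nonempty by Lemma 11. Let $q\in R_+$ be in its closure. By continuity the $2$-jets of $f$ and $f_0$ agree at $q$. So $D\Phi(q)=I$ and $D^2V=D^2u_0>0$ at $\Phi(q)=q$. On a small ball $D$ around $q$, $\Phi$ is then a diffeomorphism onto its image and $D^2V$ is definite on $\Phi(D)$. There $\omega$ solves an elliptic equation with smooth coefficients and no zeroth-order term, and it vanishes on the nonempty open set $\Phi(D\cap\Omega)$. By Aronszajn's theorem $\omega=0$ on $\Phi(D)$. By Lemma 4(b), and since $\zeta=0$ on $D\cap\Omega$, $\zeta=0$ on $D$. So $\Omega$ is closed in the connected set $R_+$, and $\Omega=R_+$.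

**Step 5: the inner side, swept by a family of curves.** Fix $d>0$ with $[-d,d]\subset I$. For $0<\tau\le\tau_1$ let $S_\tau=\{s=\tau(d^2-y^2)^2,\ |y|<d\}$. On $S_\tau$, $s'=ds/dy=-4\tau y(d^2-y^2)$ satisfies $|s'|\le4d\sqrt\tau\sqrt s$. So for the tangent vector $T_\tau=\partial_y+s'\partial_s$, (13) gives
$$H^0(T_\tau,T_\tau)=H^0_{yy}+2s'H^0_{sy}+s'^2H^0_{ss}\ge s^2\big(c_3-8c_2d\sqrt{\tau_1}\sqrt s-16c_2d^2\tau_1\big)>0\qquad(0<s<\sigma_0)$$
if $\tau_1$ is small; also take $\tau_1d^4<\sigma_0$. Thus $\tau_1$ depends only on $f_0$ and $U$. The square in $(d^2-y^2)^2$ is what gives $|s'|=O(\sqrt s)$, so that the negative term $s'^2H^0_{ss}$ is at worst of order $\tau_1s^2$.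

By Lemma 10 and compactness, $f=f_0$ on $\{0\le s\le s_2,\ |y|\le d\}$ for some $s_2>0$ depending on $f$. Let $\tau^*\le\tau_1$ be the supremum of the $\tau\le\tau_1$ with $f=f_0$ on $\{0\le s\le\tau(d^2-y^2)^2,\ |y|\le d\}$. Then $\tau^*>0$, since $\tau d^4\le s_2$ suffices, and by continuity the supremum is attained.

Suppose $\tau^*<\tau_1$. At each point of the compact arc $S_{\tau^*}\cap\{s\ge s_2/2\}$ (possibly empty) apply Lemma 9 with $\tilde s=s-\tau^*(d^2-y^2)^2$ and $\tilde y=y-\mathrm{const}$ (the constant being the value of $y$ at the point). Here $\partial_{\tilde s}=\partial_s$ with $H^0_{ss}<0$, and $\partial_{\tilde y}=T_{\tau^*}$ on $S_{\tau^*}$, with $H^0(T_{\tau^*},T_{\tau^*})>0$. Hence $f=f_0$ on an open neighborhood $\mathcal N$ of this arc. For $\tau\in(\tau^*,2\tau^*)$ consider a point with $\tau^*(d^2-y^2)^2<s\le\tau(d^2-y^2)^2$. If $s<s_2$, then $f=f_0$ there. If $s\ge s_2$, then $\tau^*(d^2-y^2)^2\ge\frac{\tau^*}\tau s\ge s_2/2$, and the point differs from a point of the arc by at most $(\tau-\tau^*)d^4$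 in the $s$ coordinate; so it lies in $\mathcal N$ if $\tau-\tau^*$ is small. So $\tau^*$ could be increased, a contradiction. Thus $\tau^*=\tau_1$.

**Step 6: conclusion.** We have $f_t=B_tf_0$ for all $t$ on
$$\{|y|<d,\ -\tau_1(d^2-y^2)^2<\sigma<\sigma_0\},$$
a neighborhood of $x_0$ independent of $t$ (on $\sigma=0$ by construction of $B_t$). The deformation is trivial. An analytic deformation is in particular a $C^\infty$ one, which gives the $C^{an}$ statement. The case $z=F^3$ is checked next.

## 8. The graphs $z=F^3$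

Let $F$ be as in Theorem 2 and let $\gamma$ be the part of $\{F=0\}$ near $p$, lifted to the graph of $F^3$; it is an embedded smooth curve because $dF(p)\ne0$. On $F=0$ the tangent plane is horizontal, since $d(F^3)=3F^2dF$, and
$$D^2(F^3)=3F^2D^2F+6F\,dF\otimes dF=0,\qquad D^3(F^3)=6\,dF\otimes dF\otimes dF\ne0 .$$
So $h_0=0$ on $\gamma$ and $\nabla h_0\ne0$. Moreover $g=\delta+d(F^3)\otimes d(F^3)$ with $d(F^3)=O(F^2)$, so the Christoffel symbols vanish on $F=0$, and $k_g$ is the planar curvature of $\{F=0\}$, which is nonzero at $p$. All hypotheses of the first part of Theorem 2 hold, and $\{z=F^3\}$ is locally $C^\infty$-rigid at $(p,0)$. This completes the proof of Theorem 2. $\blacksquare$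

For $F=x_1^2+x_2^2-1$ and $p=(1,0)$ the curve is the unit circle, of curvature $1$. So $z=(x_1^2+x_2^2-1)^3$ is locally $C^\infty$-rigid at $(1,0,0)$, while Test 3 exhibits a $C^2$-bending of the same germ. This proves Proposition 3. $\blacksquare$
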